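# A simple non-linear locally finite group with a finite subgroup of trivial centralizer

## 1. Centralizers in $\mathrm{SL}_2(\overline{\mathbb F}_2)$ and in $\mathrm{Alt}(\mathbb N)$

Let $K=\overline{\mathbb F}_2$ and let $H=\mathrm{SL}_2(K)$. Every finite set of matrices over $K$ has its entries in some finite subfield $\mathbb F_q$, so it generates a subgroup of the finite group $\mathrm{SL}_2(q)$. A scalar matrix $\lambda$ in $H$ has $\lambda^2=1$, hence $\lambda=1$ in characteristic $2$. So $H=\mathrm{PSL}_2(K)$, which is simple.

Take the subgroup $F=\mathrm{SL}_2(2)$ of order $6$. It contains $1+E_{12}$ and $1+E_{21}$. A matrix commuting with both commutes with $E_{12}$ and $E_{21}$, hence with their products $E_{11}$ and $E_{22}$, hence with all of $M_2(K)$. So it is scalar, and lies in $H$ only if it is $1$. Thus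
$$C_H(F)=1 .$$
Single elements of $H$ behave differently. The centralizer of $1+E_{12}$ is $\{1+aE_{12}:a\in K\}$, which is infinite, and a diagonal matrix commutes with the infinite group of diagonal matrices in $H$.

Now let $\mathrm{Alt}(\mathbb N)=\bigcup_n \mathrm{Alt}(n)$. It is simple, as an increasing union of the simple groups $\mathrm{Alt}(n)$, $n\ge5$. A finite subgroup $F$ moves only finitely many points, and all even finitary permutations of the remaining points commute with $F$. Here the centralizer of *every* finite subgroup is infinite.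

Let us name what distinguishes the two.

**Definition.** A group is *locally finite* if every finitely generated subgroup is finite. A group is *linear* if it embeds in $\mathrm{GL}_n(K)$ for some integer $n\ge1$ and some field $K$.

The group $H$ is linear by definition. The group $\mathrm{Alt}(\mathbb N)$ is not, by the following test, which we shall use again.

**Fact 1.1.** If a group contains elementary abelian $\ell$-subgroups of unbounded rank for each of two different primes $\ell$, it is not linear.

*Proof.* Suppose the group lies in $\mathrm{GL}_d(K)$. One of the two primes, $\ell$ say, differs from $\operatorname{char}K$. Let $X$ be an elementary abelian $\ell$-subgroup. Each $x\in X$ is a root of $T^\ell-1$, which has distinct roots in $\overline K$, so $x$ is diagonalizable over $\overline K$. As $X$ is commutative, its elements are simultaneously diagonalizable. The diagonal entries are $\ell$-th roots of unity, so $|X|\le \ell^d$ and the rank of $X$ is at most $d$, a contradiction. $\square$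

In $\mathrm{Alt}(\mathbb N)$, disjoint $3$-cycles give the prime $3$, and double transpositions on disjoint $4$-sets give the prime $2$.

Two known results frame the situation. By Hartley–Kuzucuoğlu, in an infinite simple locally finite group the centralizer of every element is infinite. And every linear simple locally finite group contains a finite subgroup whose centralizer is finite, as we saw in $H$. A finite group is linear, so a non-linear simple locally finite group is infinite and the first result applies to it. This leads to Hartley's question, as recorded in "Centralizers and Fixed Points of Automorphisms in Finite and Locally Finite Groups":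

> Is the centralizer of every finite subgroup in a simple non-linear locally finite group necessarily infinite?

The answer is no.

**Theorem A.** There are a countable simple non-linear locally finite group $G$ and a finite subgroup $F\le G$ with $C_G(F)=1$. One can take $F=\mathbb F_4^{\,3}\rtimes C_3$, of order $192$, where $C_3=\mathbb F_4^\times$ acts by scalars.

**Theorem B.** For every prime $p$ there is such a pair with $F=E\rtimes C$, where $E$ is an elementary abelian $p$-group. If $p$ is odd, $|E|=p^3$ and $C=C_2$ inverts $E$ (so $|F|=54$ for $p=3$). If $p=2$, $F$ is as in Theorem A. Moreover $G$ contains every finite group, and every finite group embeds in a finite subgroup of $G$ with trivial centralizer in $G$.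

**Theorem C.** (Uses the classification of finite simple groups, CFSG.) If $G$ is a simple non-linear locally finite group and $F\le G$ is a finite subgroup of prime power order $p^a$, then $C_G(F)$ is infinite. In fact it contains elementary abelian $p$-subgroups of arbitrarily large rank.

So a finite subgroup with finite centralizer has order divisible by at least two primes, and in Theorem B exactly two occur. The proofs of Theorems A and B do not use CFSG.

## 2. Diagonal embeddings and the algebra $M_c(k)$ of multiplicities

A natural way to build non-linear examples is to take a union of finite linear groups of growing degree. The simplest embedding is diagonal. Let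
$$\mathrm{SL}_3(2)\to \mathrm{SL}_6(2)\to \mathrm{SL}_{12}(2)\to\cdots,\qquad g\mapsto\begin{pmatrix} g&0\\0&g\end{pmatrix},$$
and let $D$ be the union. The groups $\mathrm{SL}_n(2)$, $n\ge3$, are simple, so $D$ is simple and locally finite. It contains $\mathrm{Alt}(n)$ for unboundedly large $n$ (even permutation matrices), so it is non-linear by Fact 1.1.

Could a finite $F\le \mathrm{SL}_m(2)$ at some stage have finite centralizer in $D$? After $j$ more steps $F$ acts on $k^{c}\otimes k^m$ with $k=\mathbb F_2$, $c=2^j$, through $1\otimes g$. All the maps $\alpha\otimes1$ with $\alpha\in\mathrm{GL}_c(k)$ commute with this action, and they have determinant $\det(\alpha)^m=1$. So $|C_D(F)|\ge|\mathrm{GL}_{2^j}(2)|$ for every $j$, and $C_D(F)$ is infinite. However well $F$ is chosen at the first stage, taking $c$ copies of a module creates a copy of $M_c(k)$ in the commuting algebra.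

One may try to cut this down: replace $k^c\otimes Y$ by a submodule $Y_+$ that is stable under the finite group of the current stage, but under no $\alpha\otimes 1$ with $\alpha$ non-scalar. For $Y=k^n$ with $n\ge 2$ and group $\mathrm{SL}_n(k)$ this is impossible. A submodule $M\subseteq k^c\otimes k^n$ is stable under all $1\otimes(1+E_{ij})$ with $i\ne j$, hence under all $1\otimes E_{ij}$, including $E_{ii}=E_{ij}E_{ji}$. Projecting with the $1\otimes E_{ii}$ and moving between coordinates with the $1\otimes E_{ij}$ gives $M=L\otimes k^n$ for some subspace $L\subseteq k^c$. Its commuting algebra still contains $\operatorname{End}(L)$, so unless $\dim L\le1$ (no growth) the multiplicities are back.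

The obstruction is that $k^c\otimes Y$ has too few submodules. A module with trivial action has the most: *every* subspace is a submodule. This suggests the way out. Use a module $Y$ with a submodule $V$ such that the group acts trivially on $U=Y/V$. Then every subspace of $k^c\otimes U$ pulls back to a submodule of $k^c\otimes Y$ between $k^c\otimes V$ and $k^c\otimes Y$. A matrix $\alpha$ acts on $k^c\otimes U$ as $\alpha\otimes1$, and well-chosen subspaces there can rule out all non-scalar $\alpha$. The next stage must again have a trivial quotient, so we shall choose two subspaces $W\subset W'$, one for the new $V$ and one for the new $Y$.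

## 3. $F$-pairs: modules with a trivial quotient

Let $k$ be a finite field and $F$ a finite group. All modules are finite dimensional over $k$; $Y^F$ is the space of fixed points.

**Definition.** An *$F$-pair* $(V,Y)$ is a $kF$-module $Y$ with a submodule $V$, such that $F$ acts trivially on $U:=Y/V\ne0$ and

* (P1) $Y^F=0$;
* (P2) $\operatorname{Hom}_{kF}(V,Y)=k\cdot\iota$, where $\iota:V\to Y$ is the inclusion.

**Example 3.1.** Let $k=\mathbb F_3$, $Y=k^2$, $V=ke_1$, and let $F$ (of order $6$) be generated by
$$a=\begin{pmatrix}1&1\\0&1\end{pmatrix},\qquad z=\begin{pmatrix}-1&0\\0&1\end{pmatrix}.$$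
$F$ acts trivially on $Y/V$. The vectors fixed by $a$ are the multiples of $e_1$, and $z$ negates these, so $Y^F=0$. An $F$-map $V\to Y$ sends $e_1$, which $a$ fixes, to an $a$-fixed vector, that is, into $V$; so it is a multiple of $\iota$. Hence $(V,Y)$ is an $F$-pair. A matrix $g=\begin{pmatrix}\lambda&b\\0&1\end{pmatrix}$ commutes with $a$ only if $\lambda+b=b+1$, so $\lambda=1$, and with $z$ only if $b=-b$, so $b=0$. Nothing but $1$ commutes with $F$. This is general.

**Lemma 1.** Let $(V,Y)$ be an $F$-pair. Let $g\in \mathrm{GL}_k(Y)$ commute with the action of $F$, with $gV=V$ and $g$ trivial on $Y/V$. Then $g=1$.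

*Proof.* The restriction $g|_V$ is an $F$-map $V\to Y$, so by (P2) $g|_V=\lambda\iota$ with $\lambda\in k$. Then $g-\lambda$ is an $F$-endomorphism of $Y$ that kills $V$, so it factors through $Y/V$, on which $F$ acts trivially. Hence its image consists of $F$-fixed vectors, and $Y^F=0$ by (P1). So $g=\lambda$ on $Y$. As $g$ is trivial on $Y/V\ne0$, $\lambda=1$. $\square$

Both conditions matter: if $\pi:Y\to U$ is the projection and $V^F\neq 0$, then any $f:U\to V^F$ gives $1+f\pi$, which commutes with $F$. In Example 3.1 the element $z$ is there to remove these maps.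

The next lemma is the engine: from an $F$-pair it makes a larger one.

**Lemma 2.** Let $(V,Y)$ be an $F$-pair, $U=Y/V$, $c\ge1$, and let $W\subsetneq W'\subseteq k^c\otimes U$ be subspaces with

* (L) if $\alpha\in M_c(k)$ and $(\alpha\otimes1)W\subseteq W'$, then $\alpha$ is scalar.

Let $V_+\subset Y_+$ be the preimages of $W\subset W'$ under $k^c\otimes Y\to k^c\otimes U$. Then $(V_+,Y_+)$ is an $F$-pair with $Y_+/V_+\cong W'/W$.

*Proof.* $F$ acts on $k^c\otimes Y$ through the second factor and trivially on $k^c\otimes U$. So every subspace of $k^c\otimes Y$ containing $k^c\otimes V$ is a submodule; in particular $V_+$ and $Y_+$ are. Also $Y_+/V_+\cong W'/W\ne0$ has trivial action. As $k^c\otimes Y\cong Y^c$ has no nonzero fixed vectors, neither has $Y_+$. This is (P1).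

For (P2), let $\varphi\in\operatorname{Hom}_{kF}(V_+,Y_+)$. Restrict it to $k^c\otimes V\subseteq V_+$ and view the values in $k^c\otimes Y$. An $F$-map from $c$ copies of $V$ to $c$ copies of $Y$ is a $c\times c$ matrix of elements of $\operatorname{Hom}_{kF}(V,Y)=k\iota$. So there is $\alpha\in M_c(k)$ with
$$\varphi|_{k^c\otimes V}=\alpha\otimes 1 .$$
The $F$-map $\varphi-(\alpha\otimes1)|_{V_+}:V_+\to k^c\otimes Y$ kills $k^c\otimes V$, so it factors through $V_+/(k^c\otimes V)\cong W$, a trivial module. Its image lies in $(k^c\otimes Y)^F=0$. So $\varphi=(\alpha\otimes 1)|_{V_+}$. Now $\varphi(V_+)\subseteq Y_+$; passing to $k^c\otimes U$, this says $(\alpha\otimes1)W\subseteq W'$. By (L) $\alpha$ is a scalar $\lambda$, and $\varphi=\lambda\iota$. $\square$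

The proof shows why (P2) speaks of $\operatorname{Hom}_{kF}(V,Y)$ and not of $\operatorname{End}_{kF}(V)$. The restriction of $\varphi$ to $k^c\otimes V$ is only known to land in $k^c\otimes Y$, so this is the statement that the induction can carry. It also shows why $V_+$ cannot just be $k^c\otimes V$: with $W=0$ every $\alpha$ satisfies (L)'s assumption, and (L) fails for $c\ge2$.

## 4. Subspaces $W\subset W'$ that admit only scalars

Everything now depends on finding $W\subset W'$ with property (L), and with $\dim W'/W=\dim U$ so that the step can be repeated.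

Let $\dim U=u$. A basis $u_1,\dots,u_u$ of $U$ identifies $k^c\otimes U$ with $M_{c\times u}(k)$, the element $e_i\otimes u_j$ going to $E_{ij}$. Then $\alpha\otimes 1$ becomes left multiplication by $\alpha$. We describe $W'$ by the equations that define it. The pairing $(x,\rho)\mapsto\operatorname{tr}(x\rho)$ between $M_{c\times u}(k)$ and $M_{u\times c}(k)$ is perfect, so $W'$ will be the annihilator of a subspace $R\subseteq M_{u\times c}(k)$.

**Definition.** Subspaces $W\subseteq M_{c\times u}(k)$, $R\subseteq M_{u\times c}(k)$ are *admissible* if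

1. $\operatorname{span}\{w\rho:w\in W,\rho\in R\}=\mathfrak{sl}_c(k)$, the matrices of trace zero;
2. if $f\in k^u$ and $wf=0$ for all $w\in W$, then $f=0$;
3. $cu-\dim W-\dim R=u$.

Given these, put $W'=\{x\in M_{c\times u}(k):\operatorname{tr}(x\rho)=0\ \text{for all }\rho\in R\}$. We draw three consequences.

*The quotient has the right size.* By condition 1 each $w\rho$ has trace $0$, so $W\subseteq W'$. As $\dim W'=cu-\dim R$, condition 3 gives $\dim W'/W=u$.

*(L) holds.* If $\alpha W\subseteq W'$, then $\operatorname{tr}(\alpha w\rho)=0$ for all $w\in W$, $\rho\in R$, so $\operatorname{tr}(\alpha t)=0$ for all $t\in\mathfrak{sl}_c(k)$. Taking $t=E_{ij}$ with $i\ne j$ gives $\alpha_{ji}=0$, and $t=E_{ii}-E_{jj}$ gives $\alpha_{ii}=\alpha_{jj}$. So $\alpha$ is scalar.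

*Maps out of $U$ are detected on $W$.* Let $f:U\to X$ be linear with $(1\otimes f)(W)=0$. Then $f=0$. Indeed, for a functional $\xi$ on $X$ let $h\in k^u$ be the column with entries $\xi(f(u_j))$. Applying $1\otimes\xi$ to $(1\otimes f)(w)=\sum_{i,j} w_{ij}\,e_i\otimes f(u_j)=0$ gives $wh=0$ for all $w\in W$, so $h=0$ by condition 2. As $\xi$ is arbitrary, $f=0$. We call this consequence $(2')$.

How small can $u$ and $c$ be? Suppose $c\ge2$. By condition 3, $\dim W+\dim R=u(c-1)$, and by condition 1, $\dim W\cdot\dim R\ge c^2-1$. So $u^2(c-1)^2/4\ge(c-1)(c+1)$, that is, $u^2(c-1)\ge4(c+1)$. This excludes $u=1$ and $u=2$, and for $u=3$ it reads $5c\ge13$, so $c\ge3$. For $u=c=3$ the two dimensions add up to $6$ with product at least $8$, so the count allows $(2,4)$, $(3,3)$ and $(4,2)$ for $(\dim W,\dim R)$. We use $(3,3)$.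

**Lemma 3.** (i) For $u=c=3$ and any $k$, the following is admissible: $W$ the alternating matrices (spanned by $E_{ij}-E_{ji}$, $i<j$) and $R$ the symmetric matrices with zero diagonal (spanned by $E_{ij}+E_{ji}$, $i<j$).

(ii) For $u=3$, $c=4$ and $\operatorname{char}k\ne2$ there is an admissible $(W,R)$ with $\dim W=4$, $\dim R=5$.

*Proof of (i).* We multiply out all nine products.
$$\begin{aligned}
(E_{12}-E_{21})(E_{12}+E_{21})&=E_{11}-E_{22}, & (E_{12}-E_{21})(E_{13}+E_{31})&=-E_{23}, & (E_{12}-E_{21})(E_{23}+E_{32})&=E_{13},\\
(E_{13}-E_{31})(E_{13}+E_{31})&=E_{11}-E_{33}, & (E_{13}-E_{31})(E_{12}+E_{21})&=-E_{32}, & (E_{13}-E_{31})(E_{23}+E_{32})&=E_{12},\\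
(E_{23}-E_{32})(E_{23}+E_{32})&=E_{22}-E_{33}, & (E_{23}-E_{32})(E_{12}+E_{21})&=-E_{31}, & (E_{23}-E_{32})(E_{13}+E_{31})&=E_{21}.
\end{aligned}$$
All six $E_{ij}$ with $i\ne j$ occur up to sign, together with the differences of diagonal units, so the span is $\mathfrak{sl}_3(k)$. If $(E_{12}-E_{21})f=0$ then $f_1=f_2=0$, and $(E_{13}-E_{31})f=0$ gives $f_3=0$; this is condition 2. Condition 3 reads $9-3-3=3$.

It helps to see (L) here with bare hands. We have $\operatorname{tr}(x(E_{ij}+E_{ji}))=x_{ij}+x_{ji}$, so $W'$ consists of the $x$ with $x_{ji}=-x_{ij}$ for $i\ne j$: it is $W$ plus the diagonal matrices. The matrix $x=\alpha(E_{12}-E_{21})$ has first column $-\alpha e_2$, second column $\alpha e_1$ and third column $0$. It lies in $W'$ exactly when $\alpha_{11}=\alpha_{22}$, $\alpha_{32}=0$ and $\alpha_{31}=0$. The other two basis elements of $W$ give the remaining equations, and $\alpha$ is scalar.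

*Proof of (ii).* Index the rows of $k^4$ by $0,1,2,3$. Write elements of $M_{4\times3}(k)$ as $(a;x)$ with top row $a$ and lower block $x\in M_3(k)$, and elements of $M_{3\times4}(k)$ as $(b|s)$ with first column $b$ and $s\in M_3(k)$. Then
$$(a;x)(b|s)=\begin{pmatrix}ab&as\\ xb&xs\end{pmatrix}.\tag{4.1}$$
Let $W$ be spanned by the $(0;x)$ with $x$ alternating and $w_0=((1,1,1);E_{11})$. Let $R$ be spanned by the $(0|s)$ with $s$ symmetric of zero diagonal, $\rho_1=(e_1|-E_{11})$ and $\rho_2=(e_2|-E_{11})$. The dimensions are $4$ and $5$.

*All products have trace $0$.* By (4.1), the traces are: $\operatorname{tr}(xs)=0$ for $(0;x)(0|s)$, by (i); $\operatorname{tr}(E_{11}s)=s_{11}=0$ for $w_0(0|s)$; $\operatorname{tr}(-xE_{11})=-x_{11}=0$ for $(0;x)\rho_j$; and for $w_0\rho_j$ the upper left entry is $1$ and the lower block is $-E_{11}$, so the trace is $1-1=0$.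

*The products span $\mathfrak{sl}_4(k)$.* Let $T$ be their span.

* By (i), the products $(0;x)(0|s)$ span the lower block $\mathfrak{sl}_3(k)$, so $T$ contains it.
* The product $w_0(0|s)$ has first column zero, top row $(0,(1,1,1)s)$ and lower block $E_{11}s\in\mathfrak{sl}_3(k)$. Modulo the block, the three basis elements $s$ give the top rows $(1,1,0)$, $(1,0,1)$, $(0,1,1)$. Their determinant is $-2\ne0$, so $E_{01},E_{02},E_{03}\in T$.
* The product $(0;x)\rho_j$ has top row zero, first column $xe_j$ below and lower block $-xE_{11}\in\mathfrak{sl}_3(k)$. For $x=E_{12}-E_{21}$ we have $xe_1=-e_2$ and $xe_2=e_1$; for $x=E_{13}-E_{31}$ we have $xe_1=-e_3$. So these columns span $k^3$, and $E_{10},E_{20},E_{30}\in T$.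
* Modulo all of these, $w_0\rho_1\equiv E_{00}-E_{11}$.

Hence $T=\mathfrak{sl}_4(k)$. Condition 2 holds because of the $(0;x)$, as in (i), and condition 3 reads $12-4-5=3$. $\square$

## 5. The tower $G_1\le G_2\le\cdots$ and the vanishing of $C_G(F)$

Fix one of two cases.

* **Case I:** $c=3$, $k$ a finite field containing an element $\zeta$ of order $3$ (for example $k=\mathbb F_4$), and $(W,R)$ from Lemma 3(i).
* **Case II:** $c=4$, $k=\mathbb F_p$ with $p$ odd, $\zeta=-1$, and $(W,R)$ from Lemma 3(ii).

In both cases $u=3$, $W\ne0$ and $\zeta\ne1=\zeta^c$. Let $p=\operatorname{char}k$. The second case exists because in characteristic $3$ no field has an element of order $3$; with $c=4$ we can use $\zeta=-1$ for every odd $p$.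

**Step 1: the group $F$ and the first pair.** This step supplies a starting pair with $\dim U=3$; it is Example 3.1 with a larger $U$. Let $Y_0$ be a $4$-dimensional space, $V_0\subset Y_0$ a line, $U_0=Y_0/V_0$, $\pi:Y_0\to U_0$ the projection, and
$$F=\{g\in \mathrm{GL}(Y_0): gV_0=V_0,\ g|_{V_0}\in\langle\zeta\rangle,\ g\text{ trivial on }U_0\}.$$
The kernel of $g\mapsto g|_{V_0}$ is $A=\{1+f\pi:f\in\operatorname{Hom}(U_0,V_0)\}\cong k^3$, since $g-1$ kills $V_0$ and maps into $V_0$ for $g$ in the kernel. Let $z$ act as $\zeta$ on $V_0$ and as $1$ on a complement. Then $F=A\rtimes\langle z\rangle$, and as $\pi z^{-1}=\pi$,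
$$z(1+f\pi)z^{-1}=1+\zeta f\pi .$$
So $z$ acts on $A\cong k^3$ as the scalar $\zeta$.

We check that $(V_0,Y_0)$ is an $F$-pair. $F$ is trivial on $U_0$. A vector $y$ is fixed by $A$ when $f(\pi y)=0$ for all $f\in\operatorname{Hom}(U_0,V_0)$, that is, when $\pi y=0$; so $Y_0^A=V_0$. On $V_0$ the element $z$ acts as $\zeta\ne1$, so $Y_0^F=0$, which is (P1). As $A$ is trivial on $V_0$, an $F$-map $V_0\to Y_0$ has image in $Y_0^A=V_0$. So $\operatorname{Hom}_{kF}(V_0,Y_0)\subseteq\operatorname{Hom}_k(V_0,V_0)=k\iota$, because $V_0$ is a line; this is (P2).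

**Step 2: the sequence of pairs.** This step repeats Lemma 2 forever. Given an $F$-pair $(V_i,Y_i)$ with $U_i=Y_i/V_i$ of dimension $3$, choose a basis of $U_i$ and transport $W\subset W'$ to subspaces $W_i\subset W_i'\subseteq k^c\otimes U_i$. By Section 4 they satisfy (L), so Lemma 2 gives an $F$-pair $(V_{i+1},Y_{i+1})$ with $\dim U_{i+1}=\dim W'/W=3$. The kernel of $V_{i+1}\to W_i$ is $k^c\otimes V_i$, so
$$\dim V_{i+1}=c\dim V_i+\dim W .$$
Hence $\dim V_1\ge6$ and $\dim V_i\to\infty$.

**Step 3: the groups $G_i$ and the maps $\theta_i$.** This step puts $F$ inside larger and larger finite groups that respect the pairs. For $i\ge1$ let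
$$G_i=\{g\in \mathrm{GL}(Y_i):gV_i=V_i,\ g\text{ trivial on }U_i,\ \det(g|_{V_i})=1\},$$
a finite group. Put $G_0=F$. For $i\ge 0$ define
$$\theta_i:G_i\to G_{i+1},\qquad \theta_i(g)=(1\otimes g)|_{Y_{i+1}} .$$

*Well defined.* Let $g\in G_i$. For $y\in k^c\otimes Y_i$ we have $(1\otimes g)y-y\in k^c\otimes V_i$, as $g$ is trivial on $U_i$. So $1\otimes g$ maps every subspace containing $k^c\otimes V_i$ into itself, in particular $V_{i+1}$ and $Y_{i+1}$, and bijectively because it is injective. It is trivial on $Y_{i+1}/V_{i+1}$ since $k^c\otimes V_i\subseteq V_{i+1}$. It acts trivially on $V_{i+1}/(k^c\otimes V_i)$, so its determinant on $V_{i+1}$ is $\det(g|_{V_i})^c$. This is $1$ for $i\ge1$ by definition of $G_i$, and for $i=0$ because $\det(g|_{V_0})\in\langle\zeta\rangle$ and $\zeta^c=1$. Clearly $\theta_i$ is a homomorphism.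

*$G_i$ acts faithfully on $V_{i+1}$; in particular $\theta_i$ is injective.* Suppose $1\otimes g$ is trivial on $V_{i+1}$. As $V_{i+1}\supseteq k^c\otimes V_i$, $g|_{V_i}=1$, so $g=1+f\pi_i$ with $f\in\operatorname{Hom}(U_i,V_i)$ and $\pi_i:Y_i\to U_i$ the projection. On $V_{i+1}$ the map $1\otimes g-1$ equals $(1\otimes f)(1\otimes\pi_i)$, and $(1\otimes\pi_i)(V_{i+1})=W_i$. So $(1\otimes f)(W_i)=0$, and $f=0$ by $(2')$.

Let $G=\varinjlim_{i\ge1}G_i=\bigcup_{i\ge1}G_i$, where we regard $G_i$ as a subgroup of $G_{i+1}$ through $\theta_i$. As an increasing union of finite groups, $G$ is countable and locally finite. Through $\theta_0$, $F\le G_1\le G$. The image of $F$ in $G_i$ acts on $Y_i$ exactly as in the $F$-pair $(V_i,Y_i)$, since both actions arise from $Y_0$ by the same operations: tensor with $k^c$, then restrict.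

**Step 4: $C_G(F)=1$.** Here Lemma 1 is applied at every level. An element of $C_G(F)$ lies in $C_{G_i}(F)$ for some $i\ge1$. As an element of $G_i$ it preserves $V_i$ and is trivial on $Y_i/V_i$, and it commutes with the action of $F$ on $Y_i$. By Lemma 1 it is $1$.

Compare with $A$ alone. The space $V_i$ contains $k^{c^i}\otimes V_0$, on which $A$ acts trivially. For $f\in\operatorname{Hom}(U_i,k^{c^i}\otimes V_0)$ and $a\in A$ we have $a(1+f\pi_i)a^{-1}=1+(af)\pi_i=1+f\pi_i$. So $|C_{G_i}(A)|\ge|k|^{3c^i}$, and $C_G(A)$ is infinite. It is the single automorphism $z$, of order prime to $p$, that removes this. Theorem C will show that a $p$-group can never do without such help.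

## 6. Simplicity and non-linearity of $G$

We write $[a,b]=a^{-1}b^{-1}ab$ and $a^b=b^{-1}ab$.

**Step 5: one nontrivial element generates the next level.** This is the claim from which simplicity follows:

$$\text{if } i\ge1 \text{ and } 1\ne g\in G_i,\text{ then the normal closure } M \text{ of } \theta_i(g) \text{ in } G_{i+1} \text{ is } G_{i+1}.\tag{6.1}$$

Write $V=V_{i+1}$, $U=U_{i+1}$, $\pi:Y_{i+1}\to U$. Restriction $G_{i+1}\to \mathrm{SL}(V)$ is surjective (extend by the identity on a complement of $V$ in $Y_{i+1}$). Its kernel is $N=\{1+f\pi:f\in\operatorname{Hom}(U,V)\}$. As $\pi$ kills $V$, $(1+f\pi)(1+f'\pi)=1+(f+f')\pi$, so $N$ is abelian and isomorphic to $\operatorname{Hom}(U,V)$. For $h\in G_{i+1}$ we have $\pi h^{-1}=\pi$, hence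
$$h(1+f\pi)h^{-1}=1+(h|_Vf)\pi.\tag{6.2}$$

*First: $MN=G_{i+1}$.* By Step 3, $\theta_i(g)$ acts nontrivially on $V$. It acts trivially on $V/(k^c\otimes V_i)\cong W_i\ne0$. A scalar on $V$ that is trivial on a nonzero quotient is $1$, so $\theta_i(g)|_V$ is not scalar. Let $\overline M$ be the image of $M$ in $\mathrm{SL}(V)$, a normal subgroup containing a non-scalar element. As $\dim V\ge3$, $\mathrm{SL}(V)$ is perfect and, with $Z$ its group of scalars, $\mathrm{SL}(V)/Z=\mathrm{PSL}(V)$ is simple. So $\overline MZ=\mathrm{SL}(V)$. Then $\mathrm{SL}(V)/\overline M$ is a quotient of $Z$, hence abelian, hence trivial by perfectness. So $\overline M=\mathrm{SL}(V)$, which means $MN=G_{i+1}$.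

*Second: $[N,G_{i+1}]=N$.* The inclusion $\le$ holds as $N$ is normal. Let $0\ne x\in V$ and $\xi\in U^*$. Choose $v\in V$ independent of $x$, a functional $\eta$ on $V$ with $\eta(v)=1$, $\eta(x)=0$, and the transvection $s(w)=w+\eta(w)x$, which has determinant $1$ and $sv=v+x$. Let $h\in G_{i+1}$ restrict to $s$, and let $n=1+(v\otimes\xi)\pi$, where $v\otimes\xi$ denotes the map $y\mapsto\xi(y)v$. By (6.2),
$$hnh^{-1}n^{-1}=1+\big((sv-v)\otimes\xi\big)\pi=1+(x\otimes\xi)\pi .$$
The left side is $[h^{-1},n^{-1}]=[n^{-1},h^{-1}]^{-1}\in[N,G_{i+1}]$. Every element of $\operatorname{Hom}(U,V)$ is a sum of maps $x\otimes\xi$, so these elements generate $N$.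

*Third: $N\le M$.* Let $n,n'\in N$ and $m\in M$. By the identity $[a,bc]=[a,c]\,[a,b]^{c}$ and as $N$ is abelian,
$$[n,mn']=[n,n']\,[n,m]^{n'}=[n,m]^{n'}.$$
Here $[n,m]=(n^{-1}m^{-1}n)\,m\in M$ because $M$ is normal. So $[n,mn']\in M$, and since $MN=G_{i+1}$,
$$N=[N,G_{i+1}]=[N,MN]\le M .$$
Hence $M=MN=G_{i+1}$, which proves (6.1).

**Step 6: $G$ is simple.** We pass to the union. Let $1\ne K\trianglelefteq G$. Pick $i\ge1$ and $1\ne g\in K\cap G_i$. For every $j\ge i$, $g$ is a nontrivial element of $G_j$, and its normal closure in $G_{j+1}$ lies in $K$. By (6.1) $G_{j+1}\le K$. So $K=G$. Since $G\neq1$, $G$ is simple.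

**Step 7: $G$ is not linear.** We verify the hypothesis of Fact 1.1. Let $n=\dim V_i$. Then $G_i$ contains a copy of $\mathrm{SL}(V_i)$, extended by the identity on a complement. For a nonzero functional $\eta$ on $V_i$ the maps $w\mapsto w+\eta(w)v$ with $v\in\ker\eta$ form an elementary abelian $p$-group isomorphic to $k^{n-1}$, of rank at least $n-1$. Since $k$ contains $\zeta\ne1$ in its multiplicative group, there is a prime $r$ dividing $|k|-1$, and $r\neq p$. The diagonal matrices of determinant $1$ whose entries are $r$-th roots of unity form an elementary abelian $r$-group of rank $n-1$. As $n\to\infty$ with $i$, Fact 1.1 applies to $p$ and $r$.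

**Proof of Theorem A.** Case I with $k=\mathbb F_4$ gives a countable simple non-linear locally finite group $G$ and $F=\mathbb F_4^{\,3}\rtimes C_3$ with $C_3=\langle\zeta\rangle=\mathbb F_4^\times$ acting by scalars, $|F|=64\cdot3=192$, and $C_G(F)=1$. So the answer to Hartley's question is no. $\blacksquare$

**Proof of Theorem B.** For $p=2$ take the pair of Theorem A. For odd $p$ take Case II: $F=A\rtimes\langle z\rangle$ with $A\cong\mathbb F_p^3$ and $z$ of order $2$ inverting $A$, so $|F|=2p^3$, which is $54$ for $p=3$. For the last part, $\mathrm{SL}_n(k)$ contains $\mathrm{Alt}(n)$ as even permutation matrices, and $n=\dim V_i$ is unbounded. Every finite group embeds in some alternating group, hence in $G$. If $X\le G$ is finite, then $\langle F,X\rangle$ is finite because $G$ is locally finite, it contains $X$, and $C_G(\langle F,X\rangle)\le C_G(F)=1$. $\blacksquare$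

## 7. Ranks of $p$-groups and their abelian normal subgroups

We turn to Theorem C. The plan is this: if $C_G(F)$ had only elementary abelian $p$-subgroups of bounded rank, then the Sylow $p$-subgroups of suitable finite pieces of $G$ would have bounded rank, and by CFSG those pieces would be linear of bounded degree, which forces $G$ to be linear. This section proves the group-theoretic estimate needed for the first implication.

Let $d(\cdot)$ denote the minimal number of generators. The *rank* of a finite $p$-group is the maximum of $d(K)$ over all subgroups $K$; it does not increase on passing to subgroups or quotients. For a finite abelian $p$-group $B$, $d(B)=\dim_{\mathbb F_p}\Omega_1(B)$ with $\Omega_1(B)=\{b:b^p=1\}$, so the rank of $B$ is $d(B)$.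

**Definition.** For a finite $p$-group $P$ let $P^{n}$ be the subgroup generated by all $n$-th powers. $P$ is *powerful* if $[P,P]\le P^p$ when $p$ is odd, and $[P,P]\le P^4$ when $p=2$.

Abelian $p$-groups are powerful. The dihedral group $P$ of order $8$ is not, since $P^4=1$ but $[P,P]\ne1$. We use the theorem of Lubotzky–Mann (Dixon–du Sautoy–Mann–Segal, *Analytic pro-$p$ groups*, Thm 2.9): if $P$ is powerful, every subgroup of $P$ is generated by $d(P)$ elements.

**Lemma 4.** Let $P$ be a finite $p$-group all of whose abelian normal subgroups have rank $\le r$. Then $P$ has rank $\le r+3r^2$.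

*Proof.* Let $B$ be a maximal abelian normal subgroup of $P$.

**Step (a): $P/B$ is a group of units.** We first show $C_P(B)=B$. Otherwise $C_P(B)/B$ is a nontrivial normal subgroup of the $p$-group $P/B$, so it contains a nontrivial central element $xB$ of $P/B$. Then $\langle B,x\rangle$ is abelian and normal in $P$ and larger than $B$, a contradiction. So conjugation embeds $P/B$ in $\operatorname{Aut}(B)=S^\times$, where $S=\operatorname{End}(B)$. Evaluation on $r$ generators of $B$ embeds the additive group $(S,+)$ in $B^r$, so $(S,+)$ is an abelian $p$-group of rank $\le r^2$.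

**Step (b): a congruence subgroup $\Gamma$ of small index.** For $i\ge1$ the two-sided ideal $p^iS$ is nilpotent, so $\Gamma_i=1+p^iS$ is a subgroup of $S^\times$. It is normal, being the kernel of $S^\times\to(S/p^iS)^\times$, and it is trivial for large $i$. Let $\Gamma=\Gamma_2$. Then $S^\times/\Gamma$ embeds in $(S/p^2S)^\times$, so
$$|S^\times:\Gamma|\le|S/p^2S|\le p^{2r^2}.$$

**Step (c): powers in $\Gamma$.** We want to show that $\Gamma_3$ and $\Gamma_4$ consist of products of $p$-th and $p^2$-th powers. For $i\ge2$ and $a\in S$,
$$(1+p^ia)^p\in 1+p^{i+1}a+p^{i+2}S.\tag{7.1}$$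
Indeed, in the binomial expansion the terms with $2\le j<p$ are divisible by $p^{1+2i}$, with $1+2i\ge i+2$, and the $p$-th term is divisible by $p^{pi}$, with $pi\ge2i\ge i+2$. Let $x=1+p^{i+1}a\in\Gamma_{i+1}$ and $y=(1+p^ia)^p=x+p^{i+2}b$ with $b\in S$. Then $y^{-1}x=1-y^{-1}p^{i+2}b\in\Gamma_{i+2}$. So every element of $\Gamma_{i+1}$ is congruent modulo $\Gamma_{i+2}$ to a $p$-th power from $\Gamma_i$. Applying (7.1) twice,
$$(1+p^ia)^{p^2}\in1+p^{i+2}a+p^{i+3}S,$$
and in the same way every element of $\Gamma_{i+2}$ is congruent modulo $\Gamma_{i+3}$ to a $p^2$-th power from $\Gamma_i$. Now start with an element of $\Gamma_3$ and split off $p$-th powers from $\Gamma_2,\Gamma_3,\dots$ one after the other; the remainder lies in $\Gamma_4,\Gamma_5,\dots$ and is finally trivial. So $\Gamma_3\le\Gamma^p$. Likewise $\Gamma_4\le\Gamma^{p^2}$.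

**Step (d): $\Gamma$ is powerful with $d(\Gamma)\le r^2$.** For $x=1+a$, $y=1+b$ in $\Gamma$ we have $xy-yx=ab-ba\in p^4S$, so
$$[x,y]=1+x^{-1}y^{-1}(ab-ba)\in\Gamma_4\le\Gamma^{p^2}\le \Gamma^p .$$
So $\Gamma$ is powerful, for $p=2$ too. As $\Gamma_3\le\Gamma^p\le\Phi(\Gamma)$, the Frattini quotient $\Gamma/\Phi(\Gamma)$ is a quotient of $\Gamma_2/\Gamma_3$. The map $1+p^2a\mapsto p^2a+p^3S$ is a homomorphism from $\Gamma_2$ onto $p^2S/p^3S$, since $(1+p^2a)(1+p^2b)\in1+p^2(a+b)+p^3S$, and its kernel is $\Gamma_3$. Hence
$$d(\Gamma)\le\dim_{\mathbb F_p}(p^2S/p^3S)\le r^2 .$$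
By the theorem of Lubotzky–Mann every subgroup of $\Gamma$ is generated by $r^2$ elements.

**Step (e): adding up.** Let $K\le P$. Then $d(K)\le d(K\cap B)+d(KB/B)$, and $d(K\cap B)\le r$. The $p$-group $L=KB/B\le S^\times$ has $d(L\cap\Gamma)\le r^2$, and $L/(L\cap\Gamma)$ is a $p$-group of order at most $p^{2r^2}$, so it is generated by $2r^2$ elements. Hence
$$d(K)\le r+(r^2+2r^2).\qquad\square$$

## 8. Subgroups of prime power order

Two further notions are needed.

**Definition.** A *Kegel cover* of a locally finite group $G$ is a family $\{(G_i,N_i)\}_{i\in I}$ with $G_i\le G$ finite and $N_i$ a maximal normal subgroup of $G_i$, such that every finite $X\le G$ satisfies $X\le G_i$ and $X\cap N_i=1$ for some $i\in I$.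

For $\mathrm{Alt}(\mathbb N)$ one can take $G_n=\mathrm{Alt}(n)$, $N_n=1$, $n\ge5$. For the group $G$ of Section 5 one can take the $G_i$ with $i\ge2$ and let $N_i$ be the subgroup acting on $V_i$ by scalars: $G_i/N_i\cong\mathrm{PSL}(V_i)$ is simple, and Step 5 showed that a nontrivial element of $G_{i-1}$ never acts on $V_i$ as a scalar. By Kegel (see Kegel–Wehrfritz, *Locally Finite Groups*, Ch. 4), every infinite simple locally finite group has a Kegel cover.

**Definition.** An *ultrafilter* $\mathcal U$ on a set $I$ is a family of nonempty subsets of $I$, closed under finite intersections and supersets, which contains $J$ or $I\setminus J$ for each $J\subseteq I$. The *ultraproduct* $\prod_iX_i/\mathcal U$ is the product modulo the relation "equal at all $i$ in some member of $\mathcal U$".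

If $\mathcal U$ consists of all sets containing a fixed $j$, the ultraproduct is $X_j$. We use three standard facts: a family of nonempty sets in which any two members contain a common member of the family lies in some ultrafilter; an ultraproduct of fields is a field; and $\prod_i\mathrm{GL}_d(K_i)/\mathcal U=\mathrm{GL}_d(\prod_iK_i/\mathcal U)$.

**Proof of Theorem C.** Let $G$ be a simple non-linear locally finite group and $F\le G$ of order $p^a$. $G$ is infinite, because finite groups are linear. Suppose, for a contradiction, that all elementary abelian $p$-subgroups of $C_G(F)$ have rank $\le m$.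

**Step 1: a convenient cover.** We arrange that every $G_i$ sees $F$ and has a nonabelian simple quotient. As $G$ is infinite and simple it is nonabelian (an abelian simple group has prime order), so two non-commuting elements generate a finite nonabelian subgroup $X_0$. Take a Kegel cover and keep only those $i$ with $\langle F,X_0\rangle\le G_i$ and $\langle F,X_0\rangle\cap N_i=1$. What is left is still a Kegel cover: for a finite $X$ apply the covering property to $\langle X,F,X_0\rangle$. Each $S_i=G_i/N_i$ is simple and contains a copy of $X_0$, so it is nonabelian simple.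

**Step 2: bounded rank.** We bound the rank of the Sylow $p$-subgroups of the $S_i$. Let $P_i\ge F$ be a Sylow $p$-subgroup of $G_i$ and $B$ an abelian normal subgroup of $P_i$. Then $\Omega=\Omega_1(B)$ is normal in $P_i$, so it is an $\mathbb F_pF$-module under conjugation. Its fixed space $\Omega^F=C_\Omega(F)$ is an elementary abelian $p$-subgroup of $C_G(F)$, so $\dim\Omega^F\le m$.

From this we get $\dim\Omega\le m|F|$. Choose a linear projection $\lambda:\Omega\to\Omega^F$ and consider
$$\Omega\to\operatorname{Map}(F,\Omega^F),\qquad \omega\mapsto\big(x\mapsto\lambda(x\omega)\big).$$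
The kernel $D$ is an $F$-submodule, and $\lambda(D)=0$ (take $x=1$). As $\lambda$ is the identity on $\Omega^F$, $D^F=D\cap\Omega^F=0$. But a $p$-group acting on a nonzero finite $\mathbb F_p$-space has a nonzero fixed vector, so $D=0$. Thus $\Omega$ embeds in a space of dimension at most $m|F|$.

So $B$ has rank $\le m|F|$. By Lemma 4 with $r=m|F|$, all $P_i$ have rank $\le\mathcal R:=r+3r^2$, which does not depend on $i$. A Sylow $p$-subgroup of $S_i$ is $P_iN_i/N_i$, a quotient of $P_i$, so it has rank $\le\mathcal R$ as well.

**Step 3: bounded degree.** We show that there is $d$ such that each $S_i$ embeds in $\mathrm{GL}_d(K_i)$ for some field $K_i$. The alternating group $\mathrm{Alt}(n)$ contains an elementary abelian $p$-subgroup of rank at least $\lfloor n/p\rfloor-1$: take the group generated by $\lfloor n/p\rfloor$ disjoint $p$-cycles, and for $p=2$ its subgroup of even elements. So $\mathrm{Alt}(n)\le S_i$ implies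
$$n\le n_0:=p(\mathcal R+2).$$
By CFSG each $S_i$ is of one of the following kinds.

* *Alternating.* The degree is at most $n_0$, so only finitely many groups occur.
* *Sporadic, or the Tits group.* These are finitely many groups.
* *Classical, with natural module of dimension $n$ over a finite field $K_i$.* In the linear case $\mathrm{SL}_n$ contains $\mathrm{Alt}(n)$ as permutation matrices. If $n\ge5$, $\mathrm{Alt}(n)$ is nonabelian simple, so it meets the scalars trivially and embeds in $S_i$; hence $n\le\max(4,n_0)$. In the unitary, symplectic and orthogonal cases a maximal totally singular subspace has dimension $h\ge(n-2)/2$. Choose a basis $e_1,\dots,e_h$ of it and the dual basis $f_1,\dots,f_h$ of an opposite totally singular subspace. Let $\mathrm{Alt}(h)$ permute the $e_j$ and the $f_j$ in the same way and fix the orthogonal complement of their span; this preserves the form. If $h\ge5$, $\mathrm{Alt}(h)$ is perfect and simple, so it lies in the derived group of the isometry group and meets the scalars trivially. So it embeds in $S_i$, which is that derived group modulo scalars, and $h\le n_0$.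 In all cases $n\le2\max(4,n_0)+2$. Finally $S_i\le\mathrm{PGL}_n(K_i)\le\mathrm{GL}_{n^2}(K_i)$, the last by conjugation on $M_n(K_i)$.
* *Exceptional of Lie type.* These are subgroups of adjoint Chevalley groups, which act faithfully on Lie algebras of dimension $\le248$.

Each of the finitely many groups in the first two items is linear over some field. Embedding $\mathrm{GL}_e$ in $\mathrm{GL}_d$ for $e\le d$, we get one $d$ for all $S_i$.

**Step 4: $G$ is linear.** We glue the embeddings of the $S_i$. For finite $X\le G$ let
$$I_X=\{i\in I:X\le G_i,\ X\cap N_i=1\},$$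
which is nonempty by the covering property. Since $I_{\langle X,Y\rangle}\subseteq I_X\cap I_Y$, there is an ultrafilter $\mathcal U$ on $I$ containing all $I_X$. Send $g\in G$ to the class of $(g_i)_i$, where $g_i=gN_i\in S_i$ if $g\in G_i$, and $g_i=1$ otherwise. For $g,h\in G$ put $X=\langle g,h\rangle$, which is finite; for all $i\in I_X$ we have $g,h\in G_i$ and $(gh)_i=g_ih_i$. As $I_X\in\mathcal U$, the map is a homomorphism. If $g\ne1$, then for $i\in I_{\langle g\rangle}$ we have $g\notin N_i$, so $g_i\ne1$; as $I_{\langle g\rangle}\in\mathcal U$, the class of $(g_i)_i$ is not $1$. So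
$$G\hookrightarrow\prod_iS_i/\mathcal U\ \le\ \prod_i\mathrm{GL}_d(K_i)/\mathcal U=\mathrm{GL}_d\Big(\prod_iK_i/\mathcal U\Big),$$
and $\prod_iK_i/\mathcal U$ is a field. Thus $G$ is linear, a contradiction. So $C_G(F)$ contains elementary abelian $p$-subgroups of arbitrarily large rank, and in particular it is infinite. $\blacksquare$
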